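\title{Forcing $\square_{\omega_1}$ without collapsing cardinals}

\begin{abstract}
We prove in ZFC that there is a forcing notion of size at most $\aleph_2$, with finite conditions, which preserves all cardinals and cofinalities and adds a $\square_{\omega_1}$ sequence. No cardinal arithmetic is assumed. A condition is a finite chain of elementary submodels, countable or of size $\aleph_1$, of a fixed structure of size $\aleph_2$, together with a finite forest that approximates the clubs of the sequence. The forcing preserves stationary subsets of $\omega_1$. We also characterize the stationary sets of ordinals below $\omega_2$ of cofinality $\omega_1$ that can be kept stationary by a forcing of this kind.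
\end{abstract}

\section{Introduction}\label{sec:intro}

An ordinal $\gamma>0$ is a \emph{limit point} of a set $C$ of ordinals if $\sup(C\cap\gamma)=\gamma$; we write $\lim C$ for the set of limit points of $C$. A subset $C$ of a limit ordinal $\alpha$ is \emph{club} in $\alpha$ if it is unbounded in $\alpha$ and contains its limit points below $\alpha$. A \emph{$\square_{\omega_1}$ sequence} is a sequence $(C_\alpha:\alpha<\omega_2,\ \alpha\text{ limit})$ such that for every limit $\alpha<\omega_2$:
\begin{itemize}
\item $C_\alpha$ is club in $\alpha$;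
\item the order type of $C_\alpha$ is at most $\omega_1$;
\item (coherence) if $\beta<\alpha$ is a limit point of $C_\alpha$, then $C_\beta=C_\alpha\cap\beta$.
\end{itemize}
We write $\square_{\omega_1}$ for the statement that such a sequence exists.

The second and third requirements pull against each other. One level down there is no tension: for limit $\alpha<\omega_1$ take any cofinal subset of $\alpha$ of order type $\omega$, and coherence is vacuous. Up to $\omega_1$ one may take $C_\beta=\beta$, a coherent family glued together by a single club. On $\omega_2$ no such gluing is possible: if $C$ were club in $\omega_2$ with $C\cap\beta=C_\beta$ for all $\beta\in\lim C$, a limit point $\beta$ with $C\cap\beta$ of order type greater than $\omega_1$ would violate the second requirement. The work is at ordinals $\alpha$ of cofinality $\omega_1$. There $C_\alpha$ has $\aleph_1$ many limit points, and below each of them it must agree with every other club of the sequence that has the same limit point.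

The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Does ZFC prove that there is a forcing notion that preserves all cardinals and adds a $\square_{\omega_1}$ sequence?}
\medskip

The first poset that comes to mind consists of initial segments $(C_\beta:\beta\le\alpha,\ \beta\text{ limit})$, $\alpha<\omega_2$, of such sequences, ordered by end-extension. It has an antichain of size $2^{\aleph_1}$. Indeed, every club $C\subseteq\omega_1$ occurs as $C_{\omega_1}$ in a condition (put $C_\beta=C\cap\beta$ for $\beta\in\lim C$, and take a cofinal set of type $\omega$ for the other limit $\beta<\omega_1$); distinct clubs give incompatible conditions; and the sets $\{\xi<\omega_1:\xi\text{ limit}\}\cup\{\xi+1:\xi\in X\}$, $X\subseteq\omega_1$, are $2^{\aleph_1}$ distinct clubs. So when $2^{\aleph_1}>\aleph_2$ the chain condition of this poset says nothing about the cardinals from $\aleph_3$ to $2^{\aleph_1}$, and one may suspect that the answer depends on cardinal arithmetic. It does not: the answer is yes.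

To state the result in full, let $[X]^\omega$ be the set of countable (possibly finite) subsets of $X$ and let $S^2_1=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}$. A set $\mathcal C\subseteq[X]^\omega$ is \emph{club in $[X]^\omega$} if every countable subset of $X$ is contained in a member of $\mathcal C$ and $\mathcal C$ is closed under unions of $\subseteq$-increasing $\omega$-sequences. For $e:\omega_2\to[\omega_2]^\omega$ put $e[\alpha]=\{e(\xi):\xi<\alpha\}$ and
\[
B_e=\{\alpha\in S^2_1:\ e[\alpha]\text{ contains a club of }[\alpha]^\omega\}.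
\]
Thus $\alpha\in B_e$ if the list $e$ has predicted, before stage $\alpha$, club many countable subsets of $\alpha$.

\begin{theorem}[ZFC]\label{thm:main}
For every $e:\omega_2\to[\omega_2]^\omega$ there is a poset $P$ with $|P|\le\aleph_2$ such that $P$ preserves all cardinals and cofinalities, preserves stationary subsets of $\omega_1$, preserves the stationarity of every stationary $A\subseteq B_e$, and forces $\square_{\omega_1}$.
\end{theorem}

Any choice of $e$ answers the Question. The parameter $e$ matters only for stationary subsets of $S^2_1$; Section~\ref{sec:stat} shows that the sets $B_e$ are the right measure of what can be preserved there.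

The conditions of $P$ are finite. A condition $p$ lists finitely many elementary submodels $Z$, countable or of size $\aleph_1$, and is designed so that every condition $t\in Z$ extending the part of $p$ inside $Z$ is compatible with $p$. This \emph{amalgamation property} preserves $\omega_1$ and $\omega_2$. Two difficulties have to be met. The first is the count: there are at least $2^{\aleph_0}$ countable subsets of $\omega_2$, so to keep $|P|\le\aleph_2$ we must select $\aleph_2$ many models and show that they suffice. This is done in Section~\ref{sec:nodes}. The second is coherence. Each model $Q$ in a condition carries a finite set $A(Q)$ that approximates a club in $\sup(Q\cap\omega_2)$. The limit points of the generic clubs turn out to be ordinals $\sup(R\cap\omega_2)$ for countable models $R$ of the generic chain, such an ordinal determines $R$, and the club below it is read off from $A(R)$, whichever larger ordinal we came from. Section~\ref{sec:poset} defines $P$ and works the smallest amalgamations by hand. Sections~\ref{sec:chains} and~\ref{sec:amalg} prove the amalgamation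 property, Section~\ref{sec:pres} derives preservation, and Section~\ref{sec:generic} analyzes the generic clubs.

\section{Preliminaries and a reduction}\label{sec:prelim}

\subsection*{Filtrations}
If $|X|=\aleph_1$, a \emph{filtration} of $X$ is a $\subseteq$-increasing sequence $(a_i:i<\omega_1)$ of countable sets with union $X$ that is continuous: $a_i=\bigcup_{j<i}a_j$ for limit $i$. For example, $(g[i]:i<\omega_1)$ is a filtration when $g:\omega_1\to X$ is a bijection. ``For club many $i$'' means ``for all $i$ in some club''.

\begin{lemma}\label{lem:filt}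
Let $(a_i)$ and $(b_i)$ be filtrations of $X$.
\begin{enumerate}
\item[(a)] If $c$ is club in $\omega_1$, then $\{a_i:i\in c\}$ is club in $[X]^\omega$.
\item[(b)] If $\mathcal C$ is club in $[X]^\omega$, then $a_i\in\mathcal C$ for club many $i$.
\item[(c)] $a_i=b_i$ for club many $i$.
\item[(d)] If $X'\subseteq X$ and $f:X'\to X$, then $f[a_i\cap X']\subseteq a_i$ for club many $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every countable subset of $X$ is contained in some $a_i$, since $\omega_1$ is regular.
(a) The union of an increasing sequence $a_{i_n}$, $i_n\in c$, is $a_i$ with $i=\sup_n i_n\in c$: trivially if the supremum is attained, by continuity if not.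
(b) The set $\{i:a_i\in\mathcal C\}$ is closed by continuity. Given $i_0$, choose $i_0<i_1<\cdots$ and $d_n\in\mathcal C$ with $a_{i_n}\subseteq d_n\subseteq a_{i_{n+1}}$; then $a_{\sup_n i_n}=\bigcup_nd_n\in\mathcal C$.
(c), (d) Let $g(i)$ be least with $a_i\subseteq b_{g(i)}$ and $b_i\subseteq a_{g(i)}$, respectively with $f[a_i\cap X']\subseteq a_{g(i)}$. The limit ordinals closed under $g$ form a club of indices as required.
\end{proof}

\subsection*{Elementary submodels}
For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of sets whose transitive closure has size less than $\theta$; it satisfies ZFC without the power set axiom. We write $X\prec\mathfrak A$ if $X$ is the universe of an elementary substructure of $\mathfrak A$. By the Tarski--Vaught test this holds if and only if every formula $\exists x\,\psi(x,\bar a)$ true in $\mathfrak A$, with $\bar a$ from $X$, has a witness in $X$. Unions of chains of elementary substructures are elementary. If $\mathcal N\prec H(\theta)$ and $\mathfrak A\in\mathcal N$ is a structure in a finite language with universe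 $K$, then $\mathcal N\cap K\prec\mathfrak A$, because truth of a given formula in $\mathfrak A$ is expressed in $H(\theta)$ with the parameter $\mathfrak A$. If $f\in\mathcal N$ is a function whose domain is a subset of $\mathcal N$, then the range of $f$ is a subset of $\mathcal N$. We fix a regular cardinal $\theta>\omega_2$.

\subsection*{Forcing}
We write $q\le p$ for ``$q$ extends $p$''. A generic filter $G$ meets every dense set of the ground model $V$, and every set of $V$ that is dense below an element of $G$. A poset is \emph{$\kappa$-c.c.}\ if all its antichains have size less than $\kappa$; a poset of size at most $\aleph_2$ is $\omega_3$-c.c. If $\kappa$ is regular, $P$ is $\kappa$-c.c.\ and $p$ forces that $\dot f$ is a function from an ordinal $\lambda$ into $V$, then in $V$ there are sets $Y_\xi$ of size less than $\kappa$ such that $p$ forces $\dot f(\xi)\in Y_\xi$ for all $\xi<\lambda$; consequently regular cardinals $\ge\kappa$ stay regular. If all regular cardinals of $V$ stay regular, then all cofinalities and cardinals are preserved. Fodor's lemma says that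 a function $f$ on a stationary $A\subseteq\omega_2$ with $f(\alpha)<\alpha$ for all $\alpha\in A$ is constant on a stationary subset of $A$.

\subsection*{Reduction to cofinality $\omega_1$}
The forcing will produce clubs only at ordinals of cofinality $\omega_1$, and only at some of them. The next lemma says what is enough.

\begin{lemma}\label{lem:reduce}
Let $S\subseteq S^2_1$ be unbounded in $\omega_2$ and contain each of its limit points that lies in $S^2_1$. Suppose that $C^*_\alpha$, for $\alpha\in S$, is club in $\alpha$ of order type $\omega_1$, and that $C^*_\alpha\cap\gamma=C^*_\beta\cap\gamma$ whenever $\gamma<\alpha,\beta$ is a limit point of both $C^*_\alpha$ and $C^*_\beta$. Then $\square_{\omega_1}$ holds.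
\end{lemma}

\begin{proof}
The limit points of $S$ below $\omega_2$ form a club. Let $\pi$ be its increasing enumeration, a continuous function on $\omega_2$. If $\mathrm{cf}(\zeta)=\omega_1$, then $\mathrm{cf}(\pi(\zeta))=\omega_1$, so $\pi(\zeta)\in S$. We pull the clubs back along $\pi$ and define $C_\xi$ in three ways.

\emph{First kind:} $\mathrm{cf}(\zeta)=\omega_1$. Let $C_\zeta=\{\xi<\zeta:\pi(\xi)\in\lim C^*_{\pi(\zeta)}\}$. The sets $\pi[\zeta]$ and $\lim C^*_{\pi(\zeta)}\cap\pi(\zeta)$ are club in $\pi(\zeta)$, which has uncountable cofinality, so their intersection is club in $\pi(\zeta)$. As $\pi$ is increasing and continuous, $C_\zeta$ is club in $\zeta$. Since $\pi$ maps $C_\zeta$ into $C^*_{\pi(\zeta)}$, its order type is at most $\omega_1$, hence equal to $\omega_1$.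

\emph{Second kind:} $\mathrm{cf}(\xi)=\omega$ and $\xi\in\lim C_\zeta$ for some $\zeta>\xi$ of cofinality $\omega_1$. Let $C_\xi=C_\zeta\cap\xi$, a club in $\xi$. This does not depend on $\zeta$. If $\zeta'$ is another such ordinal, then $\xi\in C_\zeta\cap C_{\zeta'}$, so $\pi(\xi)$ is a limit point of $C^*_{\pi(\zeta)}$ and of $C^*_{\pi(\zeta')}$. By hypothesis these clubs agree below $\pi(\xi)$, so they have the same limit points below $\pi(\xi)$, and $C_\zeta\cap\xi=C_{\zeta'}\cap\xi$.

\emph{Third kind:} all other limit $\xi<\omega_2$, which have cofinality $\omega$. Let $C_\xi$ be a cofinal subset of $\xi$ of order type $\omega$.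

For coherence let $\beta<\xi$ be a limit point of $C_\xi$. Then $\xi$ is not of the third kind, so $C_\xi=C_\zeta\cap\xi$ for some $\zeta\ge\xi$ of cofinality $\omega_1$, and $\beta\in\lim C_\zeta$. The set $C_\zeta\cap\beta$ is a proper initial segment of a set of type $\omega_1$, so it is countable and $\mathrm{cf}(\beta)=\omega$. Hence $\beta$ is of the second kind and $C_\beta=C_\zeta\cap\beta=C_\xi\cap\beta$.
\end{proof}

\section{A structure of size $\aleph_2$ and its nodes}\label{sec:nodes}

Fix $e:\omega_2\to[\omega_2]^\omega$ and a well-order $<^*$ of $H(\omega_2)$. All conditions will be elements of one transitive set $K$ of size $\aleph_2$, built as follows. Choose recursively a $\subseteq$-increasing continuous sequence $(K_\alpha:\alpha<\omega_2)$ with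
\[
K_\alpha\prec(H(\omega_2),\in,<^*),\qquad|K_\alpha|=\aleph_1,\qquad\omega_1\subseteq K_\alpha,\qquad\langle K_\xi:\xi\le\alpha\rangle,\ e(\alpha)\in K_{\alpha+1}.
\]
Each $K_\alpha$ is transitive, since a nonempty $y\in K_\alpha$ is the range of some $f:\omega_1\to y$ in $K_\alpha$. Hence $\langle K_\xi:\xi\le\alpha\rangle\in H(\omega_2)$ and the recursion can be continued. Let $K=\bigcup_\alpha K_\alpha$. Then $K\prec H(\omega_2)$, $K$ is transitive, $|K|=\aleph_2$, and the ordinals of $K$ are those below $\omega_2$ because $\alpha\in K_{\alpha+1}$. Let $h_\alpha$ be the $<^*$-least bijection from $\omega_1$ onto $K_\alpha$; it is definable from $K_\alpha$, so $h_\alpha\in K_{\alpha+1}$.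

The models of size $\aleph_1$ that we use will be some of the $K_\alpha$. When a countable model $M$ and $K_\alpha\in M$ appear together we need the trace $M\cap K_\alpha$ to be an \emph{element} of $K_\alpha$. This is the purpose of the next definition. Let $T_0$ be the set of $\alpha\in S^2_1$ such that $K_\alpha\cap\omega_2=\alpha$ and $h_\alpha[i]\in K_\alpha$ for club many $i<\omega_1$; for $\alpha\in T_0$ fix a club $c_\alpha\subseteq\omega_1$ of such $i$. Let
\[
\mathfrak K=\bigl(K;\ \in,\ \{(\alpha,h_\alpha):\alpha<\omega_2\},\ \{(\alpha,i):\alpha\in T_0,\ i\in c_\alpha\}\bigr),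
\]
\[
T=\{\alpha\in T_0:K_\alpha\prec\mathfrak K\},\qquad\mathcal T=\{K_\alpha:\alpha\in T\},\qquad\mathcal S=\{M\in K:M\text{ is countable},\ M\prec\mathfrak K\}.
\]
The elements of $\mathcal S\cup\mathcal T$ are \emph{nodes}; those of $\mathcal S$ are the \emph{countable} nodes (letters $M,N,R$), those of $\mathcal T$ the \emph{uncountable} nodes (letters $U,W$). Every node is an element of $K$ and an elementary substructure of $\mathfrak K$. For a node $Q$ let $\delta(Q)=\sup(Q\cap\omega_2)<\omega_2$, the \emph{height} of $Q$. For $M\in\mathcal S$ let $i_M=M\cap\omega_1$.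

\begin{lemma}\label{lem:nodes}
\begin{enumerate}
\item[(N1)] Countable elements of a node $Q$ are subsets of $Q$; finite subsets of $Q$ are elements of $Q$; if $a,b\in Q$, then $a\cap b\in Q$. In particular $\in$ is transitive on $\mathcal S$. If $M\in\mathcal S$, then $i_M$ is a countable limit ordinal and $i_M\notin M$.
\item[(N2)] $Q\cap\omega_2$ is closed under successor, so $\delta(Q)$ is a limit ordinal greater than all ordinals in $Q$. If $Q\in Q'$ are nodes, then $\delta(Q)\in Q'$, so $\delta(Q)<\delta(Q')$.
\item[(N3)] Uncountable nodes are transitive and linearly ordered by $\in$, and $\delta(K_\alpha)=\alpha$ for $\alpha\in T$. If $U\in W$ are uncountable nodes, then $(M\cap W)\cap U=M\cap U$ for any set $M$.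
\item[(N4)] If $M\in\mathcal S$, $W=K_\alpha\in\mathcal T$ and $W\in M$, then $M\cap W=h_\alpha[i_M]$, $M\cap W\in\mathcal S$, $M\cap W\in W$ and $M\cap W\notin M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(N1) A nonempty countable $y\in Q$ is the range of a function on $\omega$ in $H(\omega_2)$, hence in $K$, hence in $Q$, and $\omega\subseteq Q$. Finite subsets and intersections are definable in $K$. Countable ordinals in $M$ are subsets of $M$, so $i_M$ is an ordinal, closed under successor, and $i_M\in M$ would give $i_M\in i_M$.
(N2) The supremum of the ordinals in $Q$ is definable from $Q$ in $K$.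
(N3) If $\alpha<\beta$, then $K_\alpha\in K_{\alpha+1}\subseteq K_\beta$; and $U\in W$ gives $U\subseteq W$.

(N4) The ordinal $\alpha$ is the set of ordinals in $W$, so $\alpha\in M$, and then $h_\alpha\in M$. As $M$ is closed under $h_\alpha$ and $h_\alpha^{-1}$, $M\cap W=h_\alpha[i_M]$, which is in $K$ because $h_\alpha,i_M\in K$. The club $c_\alpha$ is definable in $\mathfrak K$ from $\alpha$, so for each $j<i_M$ there is an element of $c_\alpha$ above $j$ in $M$. Hence $i_M\in\lim c_\alpha\cap\omega_1\subseteq c_\alpha$, and $M\cap W\in K_\alpha=W$. For elementarity let $\mathfrak K\models\exists x\,\psi(x,\bar a)$ with $\bar a$ from $M\cap W$. Since $W\prec\mathfrak K$, we have $\mathfrak K\models\exists x\,(x\in W\wedge\psi(x,\bar a))$; the parameters $W,\bar a$ are in $M$, so there is a witness in $M\cap W$. Thus $M\cap W\in\mathcal S$. Finally $\omega_1\subseteq W$, so $M\cap W\in M$ would give $i_M=(M\cap W)\cap\omega_1\in M$.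
\end{proof}

It remains to see that there are enough nodes. A countable subset of $K$ has no reason to be an element of $K$, so for a single countable $\mathcal N\prec H(\theta)$ the trace $\mathcal N\cap K$ need not be a node. Along a chain of length $\omega_1$, however, the traces form a filtration of some $K_\alpha$, and this filtration agrees on a club with the filtration $(h_\alpha[i])_i$, all of whose members are in $K$. We shall use the club
\[
\Lambda=\{\alpha<\omega_2:\alpha>0,\ \omega_1\cdot\alpha=\alpha\}.
\]

\begin{lemma}\label{lem:enough}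
\begin{enumerate}
\item[(a)] If $\mathcal N\prec H(\theta)$, $\mathfrak K\in\mathcal N$, $\omega_1\subseteq\mathcal N$ and $|\mathcal N|=\aleph_1$, then $\alpha=\mathcal N\cap\omega_2$ is a limit ordinal and $\mathcal N\cap K=K_\alpha$.
\item[(b)] For every $x\in H(\theta)$ there is a continuous increasing chain $(\mathcal N_i:i<\omega_1)$ of countable elementary submodels of $H(\theta)$ with $x\in\mathcal N_0$ such that $\bigcup_i\mathcal N_i\cap\omega_2\in T$ and, for club many $i$, $\mathcal N_i\cap\omega_1=i$ and $\mathcal N_i\cap K\in\mathcal S$.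
\item[(c)] $T$ is stationary in $\omega_2$. Every element of $K$ belongs to some countable node, and to $K_\alpha$ for all large enough $\alpha\in T$.
\item[(d)] $B_e\setminus T$ is nonstationary.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each nonzero $\xi\in\mathcal N\cap\omega_2$ is the range of a function on $\omega_1$ in $\mathcal N$, so $\xi\subseteq\mathcal N$; hence $\alpha$ is a limit ordinal below $\omega_2$. The sequence $(K_\xi)$ is definable from $\mathfrak K$. If $y\in\mathcal N\cap K$, the least $\xi$ with $y\in K_\xi$ is in $\mathcal N\cap\omega_2=\alpha$, so $y\in K_\alpha$. Conversely, for $\xi<\alpha$ we have $h_\xi\in\mathcal N$, so $K_\xi\subseteq\mathcal N$, and $K_\alpha=\bigcup_{\xi<\alpha}K_\xi$.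

(b) Choose the chain continuous with $x,\mathfrak K\in\mathcal N_0$ and $i,\mathcal N_i\in\mathcal N_{i+1}$. Let $\mathcal N=\bigcup_i\mathcal N_i$ and $\alpha=\mathcal N\cap\omega_2$. Then $\omega_1\subseteq\mathcal N$. The ordinals $\sup(\mathcal N_i\cap\omega_2)\in\mathcal N_{i+1}$ increase strictly with supremum $\alpha$, so $\mathrm{cf}(\alpha)=\omega_1$. By (a), $\mathcal N\cap K=K_\alpha$; therefore $K_\alpha\cap\omega_2=\alpha$ and $K_\alpha\prec\mathfrak K$. Both $(\mathcal N_i\cap K)_i$ and $(h_\alpha[i])_i$ are filtrations of $K_\alpha$, so $\mathcal N_i\cap K=h_\alpha[i]$ for club many $i$. For such $i$ this set is in $K$, since $h_\alpha,i\in K$, and it is in $\mathcal N$, since $\mathcal N_i,K\in\mathcal N$. So $h_\alpha[i]\in\mathcal N\cap K=K_\alpha$. This gives $\alpha\in T_0$, hence $\alpha\in T$. For the same $i$, $\mathcal N_i\cap K$ is a countable element of $K$ and is elementary in $\mathfrak K$, so it is in $\mathcal S$. Comparing the filtrations $(\mathcal N_i\cap\omega_1)_i$ and $(i)_i$ of $\omega_1$ gives the remaining claim.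

(c) If $x$ is a club in $\omega_2$ and $\alpha\in T$ comes from (b), then $x\cap\alpha$ is unbounded in $\alpha$ by elementarity, so $\alpha\in x$. If $x\in K$, then $x\in\mathcal N_i\cap K\in\mathcal S$ for suitable $i$, and $x\in K_\alpha$ for all large $\alpha$.

(d) Enumerate $K$ by $\varphi(\omega_1\cdot\xi+j)=h_\xi(j)$ for $\xi<\omega_2$, $j<\omega_1$. The restriction $\varphi{\restriction}\zeta$ is definable in $(H(\omega_2),\in,<^*)$ from $\langle K_\xi:\xi\le\zeta\rangle$, so $\varphi{\restriction}\zeta\in K_{\zeta+1}$. Club many $\alpha<\omega_2$ satisfy $\alpha\in\Lambda$, $K_\alpha\cap\omega_2=\alpha$ and $K_\alpha\prec\mathfrak K$. We show that every such $\alpha\in B_e$ is in $T_0$, hence in $T$. As $\alpha\in\Lambda$, $\varphi[\alpha]=\bigcup_{\xi<\alpha}K_\xi=K_\alpha$; fix $\sigma:K_\alpha\to\alpha$ with $\varphi(\sigma(y))=y$. Let $a_i=h_\alpha[i]\cap\alpha$, a filtration of $\alpha$. By Lemma~\ref{lem:filt}(b),(d), for club many $i$ we have $a_i\in e[\alpha]$ and $h_\alpha[i]$ is closed under $\varphi{\restriction}\alpha$ and $\sigma$. For such $i$, first,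 $a_i=e(\xi)\in K_{\xi+1}\subseteq K_\alpha$ for some $\xi<\alpha$. Second, $h_\alpha[i]=\varphi[a_i]$: the inclusion $\supseteq$ is closure under $\varphi{\restriction}\alpha$, and $y\in h_\alpha[i]$ is $\varphi(\sigma(y))$ with $\sigma(y)\in a_i$. Since $\mathrm{cf}(\alpha)=\omega_1$, $a_i\subseteq\zeta$ for some $\zeta<\alpha$. Then $\varphi{\restriction}\zeta$ and $a_i$ are in $K_\alpha$, so $h_\alpha[i]=(\varphi{\restriction}\zeta)[a_i]\in K_\alpha$.
\end{proof}

\section{The poset}\label{sec:poset}

\begin{definition}\label{def:chain}
A finite set $s$ of nodes is a \emph{closed chain} if it can be enumerated as $Q_0,\dots,Q_{n-1}$ with $Q_k\in Q_{k+1}$ for all $k<n-1$, and if $M\cap W\in s$ whenever $M\in s\cap\mathcal S$, $W\in s\cap\mathcal T$ and $W\in M$.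
\end{definition}

By (N2) the height $\delta$ increases strictly along the enumeration; in particular $\delta$ is injective on $s$. ``Below'' and ``above'' always refer to height. The basic example is $M\cap W\in W\in M$, a chain by (N4). It shows that $\in$ is not transitive on a closed chain, since $M\cap W\notin M$.

We want a club $C^*_\alpha$ in $\alpha$ for each uncountable node $W=K_\alpha$ of the generic chain. A condition will assign to $W$ a finite set $A(W)$ of objects with heights below $\alpha$, and the heights will be the elements of $C^*_\alpha$. Countable nodes are natural members of $A(W)$; requiring $M\cap W\in A(W)$ will make $C^*_\alpha$ unbounded. To make $C^*_\alpha$ closed we must be able, given a limit $\gamma<\alpha$ that is not the height of a member of $A(W)$, to keep $C^*_\alpha$ away from $\gamma$. For this we use a second kind of object. A \emph{seal} is an ordered pair $\rho=(z,\eta)$ with $\eta<\omega_2$ a successor ordinal; its height is $\delta(\rho)=\eta$. Placed in $A(W)$, it promises that $z$ is and remains its immediate predecessor in $A(W)$,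 or that it has no predecessor if $z=\emptyset$. Seals are finite sets, hence not nodes, and $\emptyset$ is neither a seal nor a node. By (N1), a seal $(z,\eta)$ belongs to a node $Z$ if and only if $z,\eta\in Z$. With (N2) this gives:
\begin{equation}\label{eq:height}
\text{if $v$ is a node or a seal, $Z$ is a node and $v\in Z$, then $\delta(v)<\delta(Z)$.}
\end{equation}

\begin{definition}\label{def:P}
A \emph{condition} is a triple $p=(s,x,A)=(s_p,x_p,A_p)$, where $s$ is a finite set of nodes, $x$ is a finite set of seals and $A$ is a function on $y=y_p=s\cup x$, such that (P1)--(P6) hold. The \emph{points} of $p$ are the elements of $\mathrm{pt}(p)=(s\cap\mathcal S)\cup x$, and $\hat A(Q)=A(Q)\cup\{Q\}$.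
\begin{enumerate}
\item[(P1)] $s$ is a closed chain.
\item[(P2)] If $(z,\eta)\in x$, then $z=\emptyset$, or $z\in\mathrm{pt}(p)$ and $\delta(z)<\eta$.
\item[(P3)] For all $Q\in y$: $A(Q)\subseteq\mathrm{pt}(p)$, $\delta$ is injective on $A(Q)$, and $A(v)=\{w\in A(Q):\delta(w)<\delta(v)\}$ for every $v\in A(Q)$.
\item[(P4)] If $Q\in s$, then $A(Q)\subseteq Q$.
\item[(P5)] If $Q=(z,\eta)\in x$, then $A(Q)=\emptyset$ if $z=\emptyset$, and $A(Q)=\hat A(z)$ otherwise.
\item[(P6)] If $M\in s\cap\mathcal S$, $W\in s\cap\mathcal T$ and $W\in M$, then $M\cap W\in A(W)$.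
\end{enumerate}
Let $q\le p$ if $s_p\subseteq s_q$, $x_p\subseteq x_q$ and $A_q(Q)\cap y_p=A_p(Q)$ for all $Q\in y_p$. The poset of conditions is $P$.
\end{definition}

Clause (P3) is a finite form of coherence. It says that $A(Q)$ is the set of predecessors of $Q$ in a forest on $y$; we call $\hat A(Q)$ the \emph{branch} of $Q$. An extension may insert new points into a branch but may not change the relations between old elements. The order is transitive, since $r\le q\le p$ gives $A_r(Q)\cap y_p=A_r(Q)\cap y_q\cap y_p=A_p(Q)$, and $q\le p$ implies $A_p(Q)\subseteq A_q(Q)$. The empty condition is the largest. Nodes and ordinals below $\omega_2$ are in $K$, and $K$ is closed under finite sets; seals of a condition are in $K$ by (P2) and induction on height. Hence $P\subseteq K$ and $|P|\le\aleph_2$. If $Z$ is a node and $t\in P\cap Z$, then $y_t\subseteq Z$ by (N1).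

\begin{lemma}\label{lem:basic}
Let $p=(s,x,A)\in P$.
\begin{enumerate}
\item[(a)] If $v\in A(Q)$, then $\delta(v)<\delta(Q)$. Hence $\delta$ is injective on $\hat A(Q)$, and for $v\in\hat A(Q)$
\[
A(v)=\{w\in\hat A(Q):\delta(w)<\delta(v)\},\qquad\hat A(v)=\{w\in\hat A(Q):\delta(w)\le\delta(v)\}.
\]
\item[(b)] If $Z$ is any node and $v\in Z\cap\mathrm{pt}(p)$, then $\hat A(v)\subseteq Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $\delta(Q)$. If $Q\in s$, use (P4) and \eqref{eq:height}. If $Q=(z,\eta)$, then $v\in\hat A(z)$, so $\delta(v)\le\delta(z)<\eta$ by induction and (P2). The rest follows from (P3).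
(b) Induct on $\delta(v)$. If $v\in\mathcal S$, then $A(v)\subseteq v\subseteq Z$ by (P4) and (N1). If $v=(z,\eta)$ with $z\ne\emptyset$, then $z\in Z\cap\mathrm{pt}(p)$ and $A(v)=\hat A(z)\subseteq Z$.
\end{proof}

Part (b) is the reason why uncountable nodes are not allowed as points: $W\in M$ does not give $A(W)\subseteq M$, and indeed $M\cap W\in A(W)\setminus M$ by (P6). The following examples contain all the ideas of the general proof. The nodes in them exist by Lemma~\ref{lem:enough}(c). Values of $A$ that are not mentioned are empty.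

\begin{example}[coherence]\label{ex:coh}
Let $R\in U\in W$ with $R$ countable and $U,W$ uncountable. Put $s=\{R,U,W\}$, $x=\emptyset$, $A(U)=A(W)=\{R\}$. This is a condition; (P6) is vacuous because $U,W\notin R$. In every extension $q$ the part of $A_q(U)$ below $\delta(R)$ and the part of $A_q(W)$ below $\delta(R)$ are the same set $A_q(R)$, by (P3).
\end{example}

\begin{example}[sealing]\label{ex:seal}
Let $N\in W$, $s=\{N,W\}$, $A(W)=\{N\}$, and let $\gamma<\delta(N)$ be a limit ordinal. Take a successor ordinal $\eta\in N$ above $\gamma$ and add the seal $\rho=(\emptyset,\eta)\in N$, with $A(N)=\{\rho\}$ and $A(W)=\{\rho,N\}$. In every further extension $A(\rho)=\emptyset$ by (P5), so by (P3) no element of $A(W)$ ever has height below $\eta$.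
\end{example}

\begin{example}[amalgamation over a countable node]\label{ex:amalg}
Let $W\in N\in M$ with $N,M$ countable. Let $p$ have $s_p=\{M\cap W,W,M\}$ and $A_p(W)=\{M\cap W\}$. The part of $p$ inside $M$ is the single node $W$. Let $t\in M$ have $s_t=\{N\cap W,W,N\}$ and $A_t(W)=\{N\cap W\}$. The union of the chains is
\[
N\cap W\ \in\ M\cap W\ \in\ W\ \in\ N\ \in\ M,
\]
which is closed. A common extension $r$ has $N\cap W,M\cap W\in A_r(W)$, so (P3) forces $N\cap W\in A_r(M\cap W)$, and (P4) permits it. With $A_r(W)=\{N\cap W,M\cap W\}$ and $A_r(M\cap W)=\{N\cap W\}$ we get $r\le p,t$. So $M\cap W$, which $t$ does not see, must \emph{inherit} what $t$ decides about $W$.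

Inheritance could lead to a conflict. Let $U\in W$ be uncountable nodes in $M$, and let $p$ have the chain $M\cap U\in U\in M\cap W\in W\in M$ with $A_p(U)=\{M\cap U\}$, $A_p(W)=\{M\cap W\}$. Now $M\cap U$ inherits $A_t(U)$ and $M\cap W$ inherits $A_t(W)$. If $M\cap U$ lay on the branch of $M\cap W$, we would need $A_t(U)\subseteq A_r(M\cap U)\subseteq A_r(M\cap W)\subseteq A_r(W)$ and hence $A_t(U)\subseteq A_t(W)$, which $t$ need not satisfy. Clause (P4) excludes this, because $M\cap U\notin M$: no branch passes through two such traces.

Finally, $t$ may bring a new uncountable node. If $s_p=\{M\}$ and $s_t=\{U\}$ with $U\in M$, a common extension must contain the node $M\cap U$, which is in neither condition, and put it into $A_r(U)$.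
\end{example}

\section{Closed chains}\label{sec:chains}

We first locate the nodes of a closed chain that lie below a countable node $M$ without being elements of $M$: by part (b) of the next lemma they lie in the intervals $[\delta(M\cap W),\delta(W))$ with $W\in M$. Part (d) compares the traces of two countable nodes on an uncountable node $W=K_\alpha$. By (N4) the traces are sets $h_\alpha[i]$ and so are always $\subseteq$-comparable; we need them to be $\in$-comparable, even when $W$ is not in the chain.

\begin{lemma}\label{lem:chain}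
Let $s$ be a closed chain.
\begin{enumerate}
\item[(a)] If $Q\in s$ is below $W\in s\cap\mathcal T$, then $Q\in W$.
\item[(b)] If $Q\in s$ is below $M\in s\cap\mathcal S$ and $Q\notin M$, then there is $W\in s\cap\mathcal T\cap M$ with $\delta(M\cap W)\le\delta(Q)<\delta(W)$.
\item[(c)] If $Z\in s$, then $s\cap Z$ is a closed chain.
\item[(d)] Let $N,N'\in s\cap\mathcal S$ and $W\in\mathcal T\cap N\cap N'$. Then one of the following holds: (i) $N\cap W=N'\cap W$; (ii) there is $N_1\in s\cap\mathcal S$ with $W\in N_1\in N'$ and $N_1\cap W=N\cap W$; (iii) there is $N_1'\in s\cap\mathcal S$ with $W\in N_1'\in N$ and $N_1'\cap W=N'\cap W$. In case (ii) $N\cap W\in N'\cap W$, and in case (iii) $N'\cap W\in N\cap W$.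
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $W$ is transitive.

(b) Induct on the number of nodes of $s$ below $M$. Let $Q=Q_0\in Q_1\in\dots\in Q_n=M$ be the consecutive nodes from $Q$ to $M$. We have $Q_{n-1}\in M$, and if $Q_k\in M$ is countable and $k\ge1$, then $Q_{k-1}\in Q_k\subseteq M$. As $Q\notin M$, some $Q_k$ with $1\le k\le n-1$ is uncountable; for the largest such $k$ we get $W=Q_k\in M$, and $\delta(Q)<\delta(W)$. If $\delta(M\cap W)\le\delta(Q)$, we are done. Otherwise $M'=M\cap W$, which is in $s$ because $s$ is closed, lies above $Q$ and below $W$, hence below $M$, and $Q\notin M'$. By induction there is $W'\in s\cap\mathcal T\cap M'$ with $\delta(M'\cap W')\le\delta(Q)<\delta(W')$. Then $W'\in M$, and $M'\cap W'=M\cap W'$ by (N3).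

(c) If $M,W\in s\cap Z$ and $W\in M$, then $M\cap W\in s$ and $M\cap W\in Z$ by (N1). If $Z\in\mathcal T$, then $s\cap Z$ is the set of nodes of $s$ below $Z$, by (a) and (N2). Let $Z\in\mathcal S$ and let $Q$ be the immediate predecessor of $Q'$ in $s\cap Z$. If $Q'\in\mathcal T$, then $Q\in Q'$ by (a). If $Q'\in\mathcal S$ and $Q\notin Q'$, then (b) gives $W\in s\cap Q'\subseteq s\cap Z$ strictly between $Q$ and $Q'$, which is impossible.

(d) Induct on the sum of the positions of $N$ and $N'$ in $s$. If $N=N'$, (i) holds. The statement is symmetric, so let $N$ be below $N'$. If $N\in N'$, (ii) holds with $N_1=N$. Otherwise (b) gives $U\in s\cap\mathcal T\cap N'$ above $N$. Then $W\in N\in U$, so $W\in U$. The node $N''=N'\cap U\in s$ is below $N'$, $W\in N''$, and $N''\cap W=N'\cap W$ by (N3). Apply induction to $N,N''$. Alternatives (i) and (iii) depend on $N''$ only through $N''\cap W$, and in (ii) $N_1\in N''\subseteq N'$; so each alternative passes to $N,N'$. For the last sentence, in case (ii) $N_1\cap W\in N'$ by (N1) and $N_1\cap W\in W$ by (N4); case (iii) is symmetric.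
\end{proof}

The next lemma amalgamates chains. The sets $F_W$ are the new nodes seen at the end of Example~\ref{ex:amalg}.

\begin{lemma}\label{lem:chainamalg}
Let $s,t$ be closed chains and $Z\in s$ with $s\cap Z\subseteq t\subseteq Z$. Let $J=(t\setminus s)\cap\mathcal T$. For $W\in J$ let $E_W=\{N\cap W:N\in s\cap\mathcal S,\ W\in N\}$, and let
\[
F_W=\emptyset\ \text{ if }Z\in\mathcal T,\qquad F_W=\{R\in E_W:R=Z\cap W\text{ or }Z\cap W\in R\}\ \text{ if }Z\in\mathcal S.
\]
\begin{enumerate}
\item[(a)] Every $R\in E_W\setminus F_W$ is $N_1\cap W$ for some $N_1\in s\cap Z\cap\mathcal S\subseteq t$ with $W\in N_1$; in particular $R\in t$.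
\item[(b)] If $Z\in\mathcal S$, then $F_W\subseteq\mathcal S\cap W$ is linearly ordered by $\in$ with least element $Z\cap W$.
\item[(c)] $r=s\cup t\cup\bigcup_{W\in J}F_W$ is a closed chain. The sets $F_W$ are pairwise disjoint and disjoint from $s\cup t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $R=N\cap W$ with $W\in N\in s\cap\mathcal S$, and note $W\in t\subseteq Z$. If $Z\in\mathcal S$, apply Lemma~\ref{lem:chain}(d) to $N$ and $N'=Z$: alternatives (i) and (iii) put $R$ into $F_W$, and (ii) is the claim. Let $Z\in\mathcal T$. If $N\in Z$, take $N_1=N$. Otherwise $N$ is above $Z$. If $Z\in N$, take $N_1=N\cap Z$, which is in $s$ by closure and in $Z$ by (N4). If $Z\notin N$, Lemma~\ref{lem:chain}(b) gives $U\in s\cap\mathcal T\cap N$ with $\delta(N\cap U)\le\delta(Z)<\delta(U)$. Take $N_1=N\cap U\in s$. It is countable, so it differs from $Z$, lies below $Z$ and belongs to $Z$; and $W\in Z\in U$ gives $W\in N_1$. In both cases $N_1\cap W=N\cap W$ by (N3). Finally $R\in t$ because $N_1,W\in t$ and $t$ is closed.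

(b) By (N4), $E_W\subseteq\mathcal S\cap W$. Distinct elements of $E_W$ are $\in$-comparable by Lemma~\ref{lem:chain}(d), and $\in$ is transitive on $\mathcal S$. Also $Z\cap W\in E_W$, since $W\in Z\in s\cap\mathcal S$.

(c) \emph{Chain.} If $Z\in\mathcal T$, list $t$, then $Z$, then the nodes of $s$ above $Z$; the last node of $t$ is in $Z$, and the nodes of $s$ below $Z$ are in $s\cap Z\subseteq t$. Let $Z=M\in\mathcal S$ and let $Q_0\in\dots\in Q_{m-1}$ enumerate $t$. Before each uncountable $Q_k$ insert a block $B_k$:
\begin{itemize}
\item if $Q_k\in s$, let $B_k=\{Q\in s:\delta(M\cap Q_k)\le\delta(Q)<\delta(Q_k)\}$, ordered by height (an \emph{old} block);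
\item if $Q_k\in J$, let $B_k=F_{Q_k}$, ordered by $\in$ (a \emph{new} block).
\end{itemize}
After $Q_{m-1}$ list $M$ and the nodes of $s$ above it. By Lemma~\ref{lem:chain}(b) each node of $s$ below $M$ is in $s\cap M\subseteq t$ or in an old block, so the list exhausts $r$. Consecutive entries are $\in$-related. If $Q_k$ is countable, it is preceded by $Q_{k-1}\in Q_k$. If $Q_k$ is uncountable, the first entry of $B_k$ is $M\cap Q_k$, and $Q_{k-1}\in M\cap Q_k$ as $t\subseteq M$. An old block is the interval of $s$ that ends just before $Q_k$. A new block is an $\in$-chain of elements of $Q_k$ by (b). And $Q_{m-1}\in M$. So the height increases strictly along the list, and no node is listed twice. Hence the new blocks are pairwise disjoint, and they are disjoint from $s\cup t$, every element of which is listed outside the new blocks.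

\emph{Closure.} Let $N\in r\cap\mathcal S$, $W\in r\cap\mathcal T\subseteq s\cup t$, $W\in N$. If $N\in t$, then $W\in N\subseteq Z$, so $W\in t$ and $N\cap W\in t$. If $N\in s$, then $N\cap W\in s$ when $W\in s$, and $N\cap W\in E_W\subseteq t\cup F_W$ when $W\in J$, by (a). If $N=N_0\cap U\in F_U$ with $N_0\in s\cap\mathcal S$, then $W\in N_0$ and $W\in U$, so $N\cap W=N_0\cap W\in r$ by (N3) and the previous case.
\end{proof}

For $p\in P$ and $Z\in s_p$ let $p|Z=(s_p\cap Z,\ x_p\cap Z,\ Q\mapsto A_p(Q)\cap Z)$, the function being defined on $y_p\cap Z$.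

\begin{lemma}\label{lem:restrict}
$p|Z\in P\cap Z$ and $p\le p|Z$.
\end{lemma}

\begin{proof}
(P1) is Lemma~\ref{lem:chain}(c). If $(z,\eta)\in Z$, then $z\in Z$; this gives (P2), and (P5) since $\hat A_p(z)\cap Z=(A_p(z)\cap Z)\cup\{z\}$. (P3) and (P4) follow by intersecting the clauses for $p$ with $Z$. (P6) holds because $M,W\in Z$ implies $M\cap W\in Z$. The triple is built from finitely many elements of $Z$, so it is in $Z$ by (N1). Finally $A_p(Q)\cap y_{p|Z}=A_p(Q)\cap Z$.
\end{proof}

\section{Amalgamation}\label{sec:amalg}

\begin{proposition}\label{prop:amalg}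
Let $p\in P$, $Z\in s_p$ and $t\in P\cap Z$ with $t\le p|Z$. Then $p$ and $t$ have a common extension.
\end{proposition}

The chain of the common extension $r$ is given by Lemma~\ref{lem:chainamalg}; the task is to define $A_r$. For $Q\in y_p$ outside $Z$ the set $A_p(Q)$ splits into a lower part inside $Z$ and an upper part outside. We keep the upper part and replace the lower part by a set $L(Q)$ read off from $t$. Usually $L(Q)$ is the $t$-branch of the top element of $A_p(Q)\cap Z$. When the branch of $Q$ passes through a trace $Z\cap U$, the set $L(Q)$ is the inherited set $A_t(U)$, which may reach higher.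

\begin{proof}
Since $y_p\cap Z\subseteq y_t\subseteq Z$, we have $y_p\cap Z=y_p\cap y_t$ and $\mathrm{pt}(p)\cap Z\subseteq\mathrm{pt}(t)$. From $t\le p|Z$ and Lemma~\ref{lem:basic}(b),
\begin{gather}
A_t(Q)\cap y_p=A_p(Q)\cap Z\quad\text{for }Q\in y_p\cap Z,\label{eq:res1}\\
\hat A_t(v)\cap y_p=\hat A_p(v)\quad\text{for }v\in\mathrm{pt}(p)\cap Z.\label{eq:res2}
\end{gather}

\medskip\noindent\textbf{Step 1: the domain.}
Apply Lemma~\ref{lem:chainamalg} to $s_p,s_t,Z$; let $J$ and $F_U$ ($U\in J$) be as there, $F=\bigcup_{U\in J}F_U$, $s_r=s_p\cup s_t\cup F$ and $x_r=x_p\cup x_t$. Then (P1) holds, and (P2) holds because $\mathrm{pt}(p)\cup\mathrm{pt}(t)\subseteq\mathrm{pt}(r)$. Let $H=s_p\cap Z\cap\mathcal T$ if $Z\in\mathcal S$ and $H=\emptyset$ if $Z\in\mathcal T$. Put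
\[
I=y_t\setminus(H\cup J),\qquad O=(y_p\setminus Z)\cup H .
\]
The sets $I,J,F,O$ partition $y_r$: $y_t$ is the disjoint union of $I,H,J$; $y_p\setminus Z$ is disjoint from $y_t$ and contains $y_p\setminus y_t$; and $F$ is a set of nodes disjoint from $s_p\cup s_t$. Each $R\in F$ lies in exactly one $F_U$. Note that $\mathrm{pt}(t)\subseteq I$. For $U\in H\cup J$ and $Z\in\mathcal S$, the set $Z\cap U$ is a node, and (P4) for $t$ with \eqref{eq:height} gives
\begin{equation}\label{eq:low}
A_t(U)\subseteq Z\cap U,\qquad\delta(w)<\delta(Z\cap U)\ \text{ for }w\in A_t(U).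
\end{equation}

\medskip\noindent\textbf{Step 2: anchors.}
Call $U\in H$ an \emph{anchor} of $Q\in O$ if $Z\cap U\in\hat A_p(Q)$. If $Z\in\mathcal T$ there are no anchors. Each $U\in H$ is an anchor of itself, by (P6) for $p$.

\emph{Claim 1. $Q$ has at most one anchor. If $U$ is an anchor of $Q$, then $A_p(Q)\cap Z=A_p(Z\cap U)=A_p(U)\cap Z$, and each $v\in A_p(Q)\setminus Z$ has anchor $U$ and height at least $\delta(Z\cap U)$.}

Suppose that $U\ne U'$ are anchors of $Q$, say $U\in U'$ by (N3). Then $Z\cap U\in U\in Z\cap U'$, so $\delta(Z\cap U)<\delta(Z\cap U')$. By Lemma~\ref{lem:basic}(a) and (P4), $Z\cap U\in A_p(Z\cap U')\subseteq Z\cap U'\subseteq Z$, contradicting (N4). Now let $U$ be the anchor of $Q$, $R=Z\cap U$, and $v\in A_p(Q)$. If $\delta(v)<\delta(R)$, then $v\in A_p(R)\subseteq R\subseteq Z$. If $\delta(v)\ge\delta(R)$, then $R\in\hat A_p(v)$, and $v\notin Z$, for otherwise $R\in Z$ by Lemma~\ref{lem:basic}(b). So $A_p(Q)\cap Z=\{v\in A_p(Q):\delta(v)<\delta(R)\}=A_p(R)$, and the elements of $A_p(Q)\setminus Z$ are as claimed. The case $Q=U$ gives $A_p(U)\cap Z=A_p(R)$.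

\medskip\noindent\textbf{Step 3: lower parts.}
For $Q\in O$ define
\[
L(Q)=\begin{cases}
A_t(U)&\text{if $Q$ has anchor }U,\\
\emptyset&\text{if $Q$ has no anchor and }A_p(Q)\cap Z=\emptyset,\\
\hat A_t(v^*)&\text{otherwise, where $v^*$ is the highest element of }A_p(Q)\cap Z.
\end{cases}
\]

\emph{Claim 2. For $Q\in O$:}
\begin{enumerate}
\item[(L1)] \emph{$L(Q)\subseteq\mathrm{pt}(t)$, $\delta$ is injective on $L(Q)$, and $A_t(v)=\{w\in L(Q):\delta(w)<\delta(v)\}$ for $v\in L(Q)$;}
\item[(L2)] \emph{if $v\in A_p(Q)\setminus Z$, then $v\in O$, $L(v)=L(Q)$, and $v$ is above all elements of $L(Q)$;}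
\item[(L3)] \emph{$L(Q)\cap y_p=A_p(Q)\cap Z$;}
\item[(L4)] \emph{if $Q$ is a node, then $L(Q)\subseteq Q$.}
\end{enumerate}

Let $Q$ have anchor $U$. (L1) is (P3) for $t$. (L2) follows from Claim 1 and \eqref{eq:low}. (L3): $A_t(U)\cap y_p=A_p(U)\cap Z=A_p(Q)\cap Z$ by \eqref{eq:res1} and Claim 1. (L4): the countable set $Z\cap U$ equals $Q$ or is an element of $A_p(Q)\subseteq Q$, so $Z\cap U\subseteq Q$; use \eqref{eq:low}.

Let $Q$ have no anchor. For (L2) let $v\in A_p(Q)\setminus Z$. It has no anchor, since $\hat A_p(v)\subseteq\hat A_p(Q)$. Every $w\in A_p(Q)\cap Z$ is below $v$, for otherwise $v\in\hat A_p(w)\subseteq Z$ by Lemma~\ref{lem:basic}. Hence $A_p(v)\cap Z=A_p(Q)\cap Z$, so $L(v)=L(Q)$, and if $L(Q)\neq\emptyset$ its elements have height at most $\delta(v^*)<\delta(v)$. The other items are trivial if $A_p(Q)\cap Z=\emptyset$, so let $v^*$ exist; it is a point of $t$. (L1) is Lemma~\ref{lem:basic}(a) for $t$. (L3): by \eqref{eq:res2}, $L(Q)\cap y_p=\hat A_p(v^*)=\{w\in A_p(Q):\delta(w)\le\delta(v^*)\}$; this set is contained in $Z$ by Lemma~\ref{lem:basic}(b)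 and contains $A_p(Q)\cap Z$ by the choice of $v^*$. (L4): $v^*\in A_p(Q)\subseteq Q$, so $\hat A_t(v^*)\subseteq Q$ by Lemma~\ref{lem:basic}(b) for $t$ and the node $Q$.

\medskip\noindent\textbf{Step 4: the condition $r$.} Define
\[
A_r(Q)=\begin{cases}
A_t(Q)&\text{if }Q\in I,\\
A_t(Q)\cup F_Q&\text{if }Q\in J,\\
A_t(U)\cup(F_U\cap Q)&\text{if }Q\in F_U,\ U\in J,\\
L(Q)\cup(A_p(Q)\setminus Z)&\text{if }Q\in O.
\end{cases}
\]
In particular $A_r(v)=A_t(v)$ for every point $v$ of $t$, and $A_r(Q)\subseteq\mathrm{pt}(r)$ in each case.

\emph{Agreement with $t$:} $A_r(Q)\cap y_t=A_t(Q)$ for $Q\in y_t=I\cup J\cup H$. For $Q\in I$ this is the definition; for $Q\in J$ use $F\cap y_t=\emptyset$; for $U\in H$, which is its own anchor, $A_r(U)=A_t(U)\cup(A_p(U)\setminus Z)$ and $y_t\subseteq Z$.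

\emph{Agreement with $p$:} $A_r(Q)\cap y_p=A_p(Q)$ for $Q\in y_p$. For $Q\in O$ this is (L3). Otherwise $Q\in y_p\cap Z$, $Q\notin H$ and $Q\in I$, so $A_r(Q)\cap y_p=A_p(Q)\cap Z$ by \eqref{eq:res1}, and we need $A_p(Q)\subseteq Z$. For a point $Q$ this is Lemma~\ref{lem:basic}(b). If $Q\in\mathcal T$, then $Z\in\mathcal T$ because $Q\notin H$, and $A_p(Q)\subseteq Q\subseteq Z$.

(P3) For $Q\in I$, and for $Q\in J$ when $Z\in\mathcal T$, this is (P3) for $t$. Let $Z\in\mathcal S$ and $U\in J$. By \eqref{eq:low} and Lemma~\ref{lem:chainamalg}(b), all of $A_t(U)$ lies below all of $F_U$, and on $F_U$ the relation $\in$ is the order by height. So $\delta$ is injective on $A_r(U)$. For $v\in A_t(U)$ the elements of $A_r(U)$ below $v$ form $A_t(v)=A_r(v)$, and for $R\in F_U$ those below $R$ form $A_t(U)\cup(F_U\cap R)=A_r(R)$. This is (P3) for $U$, and it shows that $A_r(R)$ is an initial segment of $A_r(U)$, which gives (P3) for $R$. Let $Q\in O$. By (L1) and (L2), $\delta$ is injective on $A_r(Q)$ and $L(Q)$ lies below $A_p(Q)\setminus Z$. For $v\in L(Q)$ the elements of $A_r(Q)$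 below $v$ form $A_t(v)=A_r(v)$ by (L1). For $v\in A_p(Q)\setminus Z$ they form $L(Q)\cup(A_p(v)\setminus Z)$, which is $A_r(v)$ by (L2).

(P4) For nodes in $I$ use (P4) for $t$. For $U\in J$, $F_U\subseteq U$. For $R\in F_U$, $A_t(U)\subseteq Z\cap U\subseteq R$, since $Z\cap U$ equals $R$ or is a countable element of $R$. For nodes in $O$ use (L4) and (P4) for $p$.

(P5) If $Q=(z,\eta)\in x_t$, then $Q$ and $z$ (if nonempty) are points of $t$, so use (P5) for $t$. Let $Q=(z,\eta)\in x_p\setminus Z\subseteq O$. If $z=\emptyset$, then $\hat A_p(Q)=\{Q\}$ contains no node, so $Q$ has no anchor and $A_r(Q)=\emptyset$. If $\emptyset\ne z\in Z$, then $A_p(Q)=\hat A_p(z)\subseteq Z$; so $Q$ has no anchor by (N4), $v^*=z$, and $A_r(Q)=\hat A_t(z)=\hat A_r(z)$. If $z\notin Z$, then $z\in A_p(Q)\setminus Z$, so $L(Q)=L(z)$ by (L2), and $A_r(Q)=L(z)\cup(A_p(z)\setminus Z)\cup\{z\}=\hat A_r(z)$.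

(P6) Let $N\in s_r\cap\mathcal S$, $W\in s_r\cap\mathcal T\subseteq s_p\cup s_t$, $W\in N$. If $N\in s_t$, then $W\in N\subseteq Z$, so $W\in s_t$ and $N\cap W\in A_t(W)\subseteq A_r(W)$. If $N,W\in s_p$, then $N\cap W\in A_p(W)\subseteq A_r(W)$. If $N\in s_p$ and $W\in J$, then $N\cap W\in F_W\subseteq A_r(W)$, or by Lemma~\ref{lem:chainamalg}(a) $N\cap W=N_1\cap W$ with $W\in N_1\in s_t\cap\mathcal S$, the first case. If $N=N_0\cap U\in F_U$ with $N_0\in s_p\cap\mathcal S$, then $W\in N_0$ and $N\cap W=N_0\cap W$, which is covered by the two previous cases.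

So $r\in P$ and $r\le p,t$.
\end{proof}

\begin{corollary}\label{cor:generic}
\begin{enumerate}
\item[(a)] If $Z$ is a node and $t\in P\cap Z$, there is $r\le t$ with $Z\in s_r$.
\item[(b)] Let $\mathcal N\prec H(\theta)$ with $P\in\mathcal N$, let $Z=\mathcal N\cap K$ be a node, and let $Z\in s_r$. For every dense $D\subseteq P$ in $\mathcal N$ and every $q\le r$ some $u\in D\cap\mathcal N$ is compatible with $q$.
\item[(c)] In (b), suppose also that $r\le p\in\mathcal N$, $\lambda\le\omega_2$, $p$ forces $\dot f:\lambda\to\omega_2^V$, and the set $\Phi_{\dot f}=\{(u,\xi,\zeta)\in P\times\lambda\times\omega_2:u\Vdash\dot f(\xi)=\zeta\}$ is in $\mathcal N$. Then $r$ forces $\dot f(\xi)\in\mathcal N$ for every $\xi\in\mathcal N\cap\lambda$.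
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Apply Proposition~\ref{prop:amalg} to the condition $p$ with $s_p=\{Z\}$, $x_p=\emptyset$, $A_p(Z)=\emptyset$, for which $p|Z$ is empty.
(b) We have $Z\in s_q$ and $q|Z\in Z\subseteq\mathcal N$. By elementarity there is $u\in D\cap\mathcal N$ with $u\le q|Z$. Then $u\in\mathcal N\cap K=Z$, and Proposition~\ref{prop:amalg} applies to $q,Z,u$.
(c) Let $D$ be the set of $u$ that are incompatible with $p$ or satisfy $(u,\xi,\zeta)\in\Phi_{\dot f}$ for some $\zeta$. It is dense, and definable from $P,p,\Phi_{\dot f},\xi$, so $D\in\mathcal N$. Given $q\le r$, take $u\in D\cap\mathcal N$ compatible with $q$. It is compatible with $p$, so $u\Vdash\dot f(\xi)=\zeta$ for some $\zeta$, and $\zeta\in\mathcal N$ by elementarity. A common extension of $q$ and $u$ forces $\dot f(\xi)\in\mathcal N$; thus such conditions are dense below $r$.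
\end{proof}

\section{Preservation}\label{sec:pres}

\begin{proposition}\label{prop:pres}
$P$ preserves all cardinals and cofinalities, all stationary subsets of $\omega_1$, all stationary subsets of $T$, and all stationary subsets of $B_e$.
\end{proposition}

\begin{proof}
\emph{Countable nodes.} Let $S_0\subseteq\omega_1$ be stationary, $\lambda\in\{\omega,\omega_1\}$, and let $p$ force $\dot f:\lambda\to\omega_1^V$. By Lemma~\ref{lem:enough}(b) there is a countable $\mathcal N\prec H(\theta)$ containing $p,P,\Phi_{\dot f}$ with $M=\mathcal N\cap K\in\mathcal S$ and $i=\mathcal N\cap\omega_1\in S_0$. Then $p\in M$, and Corollary~\ref{cor:generic}(a),(c) give $r\le p$ forcing $\dot f[\lambda\cap i]\subseteq i$. With $\lambda=\omega$ this shows that no function from $\omega$ to $\omega_1^V$ in the extension is cofinal, so $\omega_1$ is preserved. If $p$ forces that $\dot C$ is club in $\omega_1$, take $\lambda=\omega_1$ and $\dot f(\xi)=\min(\dot C\setminus\xi)$. Then $r$ forces that $\dot C\cap i$ is unbounded in the limit ordinal $i$, so $i\in\dot C\cap S_0$.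

\emph{Uncountable nodes.} Let $T'\subseteq T$ be stationary, $\lambda\in\{\omega_1,\omega_2\}$, and let $p$ force $\dot f:\lambda\to\omega_2^V$. Take a continuous increasing chain $(\mathcal N_\nu:\nu<\omega_2)$ of elementary submodels of $H(\theta)$ of size $\aleph_1$ with $\omega_1\cup\{p,P,\Phi_{\dot f},\mathfrak K\}\subseteq\mathcal N_0$ and $\nu\in\mathcal N_{\nu+1}$. The ordinals $\mathcal N_\nu\cap\omega_2$ form a club, so some $\mathcal N=\mathcal N_\nu$ has $\alpha=\mathcal N\cap\omega_2\in T'$, and $\mathcal N\cap K=K_\alpha\in\mathcal T$ by Lemma~\ref{lem:enough}(a). Then $p\in K_\alpha$, and Corollary~\ref{cor:generic}(a),(c) give $r\le p$ forcing $\dot f[\lambda\cap\alpha]\subseteq\alpha$. With $T'=T$, which is stationary, and $\lambda=\omega_1$, this shows that $\omega_2^V$ has cofinality greater than $\omega_1$ in the extension; as smaller ordinals have size at most $\aleph_1$, it remains a regular cardinal. If $p$ forces that $\dot C$ is club in $\omega_2$, take $\lambda=\omega_2$ and $\dot f(\xi)=\min(\dot C\setminus\xi)$; then $r$ forces $\alpha\in\dot C\cap T'$.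 If $A\subseteq B_e$ is stationary, then $A\cap T$ is stationary by Lemma~\ref{lem:enough}(d), so $A\cap T$ and hence $A$ remain stationary.

\emph{Larger cardinals.} Since $|P|\le\aleph_2$, $P$ is $\omega_3$-c.c., and regular cardinals $\ge\omega_3$ stay regular. So all regular cardinals stay regular.
\end{proof}

\section{The generic clubs}\label{sec:generic}

We need two density lemmas. The first makes branches grow cofinally in an uncountable node; this is the second use of (P6).

\begin{lemma}\label{lem:grow}
Let $W\in s_p\cap\mathcal T$ and $\xi<\delta(W)$. There are $r\le p$ and $R\in A_r(W)\cap\mathcal S$ with $\delta(R)>\xi$.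
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:enough}(c) take $M\in\mathcal S$ with $p,\xi\in M$, and by Corollary~\ref{cor:generic}(a) take $r\le p$ with $M\in s_r$. Then $W\in y_p\subseteq M$, so $R=M\cap W\in A_r(W)$ by (P6), and $\xi\in R$.
\end{proof}

The second is the general form of Example~\ref{ex:seal}. The new seal is inserted just below the first point $N$ of the branch above $\gamma$. It must then enter every branch through $N$, and it is chosen inside $N$ so that (P4) survives.

\begin{lemma}\label{lem:seal}
Let $W\in s_p\cap\mathcal T$ and let $\gamma<\delta(W)$ be a limit ordinal. There is $q\le p$ such that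
\begin{enumerate}
\item[(I)] some $v\in A_q(W)$ has $\delta(v)=\gamma$, or
\item[(II)] some seal $(z,\eta)\in A_q(W)$ has $\eta>\gamma$ and either $z=\emptyset$ or $\delta(z)<\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:grow} we may assume that some element of $A_p(W)$ has height above $\gamma$; let $N$ be the lowest such element. Assume that (I) fails for $p$. The set $A_p(N)$ consists of the elements of $A_p(W)$ below $N$, and these have height less than $\gamma$. Let $z$ be the highest element of $A_p(N)$, so that $A_p(N)=\hat A_p(z)$, or let $z=\emptyset$ if $A_p(N)=\emptyset$. If $N$ is a seal $(z',\eta')$, then $z'=z$ by (P5) and Lemma~\ref{lem:basic}(a), and (II) holds for $p$.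

So let $N\in\mathcal S$. Then $z\in N$, by (P4) or because $\emptyset\in N$. By (N2), $N$ contains infinitely many successor ordinals above $\gamma$; choose one, $\eta$, with $\rho=(z,\eta)\notin x_p$. Then $\rho\in N$, $\rho\notin y_p$ and $\gamma<\eta<\delta(N)$. Let $B=\{Q\in y_p:N\in\hat A_p(Q)\}$, and define $q$ by $s_q=s_p$, $x_q=x_p\cup\{\rho\}$,
\[
A_q(\rho)=A_p(N),\qquad A_q(Q)=A_p(Q)\cup\{\rho\}\ \ (Q\in B),\qquad A_q(Q)=A_p(Q)\ \ (Q\in y_p\setminus B).
\]
Elements of $y_p$ below $N$ are not in $B$, by Lemma~\ref{lem:basic}(a). (P1) is unchanged. (P2) holds as $z=\emptyset$ or $z\in\mathrm{pt}(p)$ with $\delta(z)<\gamma<\eta$.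

(P3) Let $Q\in B$. By Lemma~\ref{lem:basic}(a) the elements of $A_p(Q)$ below $N$ form $A_p(N)$ and have height less than $\gamma<\eta$; the others have height at least $\delta(N)>\eta$. So $\delta$ is injective on $A_q(Q)$ and the elements below $\rho$ form $A_q(\rho)$. If $v\in A_p(N)$, then $v\notin B$ and $A_q(v)=A_p(v)$, which is the set of elements of $A_q(Q)$ below $v$ because $\rho$ is above $v$. If $v\in A_p(Q)$ and $\delta(v)\ge\delta(N)$, then $N\in\hat A_p(v)$, so $A_q(v)=A_p(v)\cup\{\rho\}$, again the set of elements below $v$. If $Q\in y_p\setminus B$, then no $v\in A_p(Q)$ is in $B$, since $\hat A_p(v)\subseteq A_p(Q)$, so nothing changes. For $Q=\rho$, the elements of $A_q(\rho)=A_p(N)$ are not in $B$, so (P3) for $N$ in $p$ applies.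

(P4) If $Q\in s_p\cap B$, then $N=Q$ or $N\in Q$, so $\rho\in N\subseteq Q$.

(P5) Let $Q=(z_1,\eta_1)\in x_p$; then $Q\ne N$. If $z_1=\emptyset$, then $Q\notin B$ and $A_q(Q)=\emptyset$. Otherwise $A_p(Q)=\hat A_p(z_1)$, so $Q\in B$ if and only if $z_1\in B$, and $A_q(Q)=\hat A_q(z_1)$. For $\rho$: if $z\ne\emptyset$, then $z\notin B$ and $A_q(\rho)=\hat A_p(z)=\hat A_q(z)$.

(P6) holds since $A_p(Q)\subseteq A_q(Q)$. Also $A_q(Q)\cap y_p=A_p(Q)$, so $q\le p$. Finally $W\in B$, so $\rho\in A_q(W)$ and (II) holds.
\end{proof}

Let $G$ be $P$-generic over $V$ and work in $V[G]$, where cofinalities are those of $V$. Let $s_G=\bigcup_{p\in G}s_p$, $y_G=\bigcup_{p\in G}y_p$ and $A_G(Q)=\bigcup\{A_p(Q):p\in G,\ Q\in y_p\}$ for $Q\in y_G$. Any finitely many elements of $y_G$ lie in a single $y_q$ with $q\in G$. Moreover $A_G(Q)\cap y_q=A_q(Q)$ for $q\in G$, $Q\in y_q$: if $v\in A_p(Q)\cap y_q$ with $p\in G$, take $r\in G$ below $p$ and $q$; then $v\in A_r(Q)\cap y_q=A_q(Q)$. Each of the following is a statement about membership among finitely many elements at a time and so passes from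 conditions to $G$: $\delta$ is injective on $s_G$, and (P3), (P4), (P5) and Lemma~\ref{lem:basic}(a) hold for $A_G$. Let
\[
T_G=\{\alpha\in T:K_\alpha\in s_G\},\qquad C^*_\alpha=\{\delta(v):v\in A_G(K_\alpha)\}\subseteq\alpha\quad(\alpha\in T_G).
\]
We verify the hypotheses of Lemma~\ref{lem:reduce} for $S=T_G$. The set $T$ is only known to be stationary, so the closure property of $T_G$ needs an argument; it comes from the description of the gaps of a countable node in Lemma~\ref{lem:chain}(b).

\begin{lemma}\label{lem:TG}
$T_G$ is unbounded in $\omega_2$ and contains each of its limit points in $S^2_1$.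
\end{lemma}

\begin{proof}
Given $p$ and $\xi<\omega_2$, take $\alpha\in T$ above $\xi$ with $p\in K_\alpha$; by Corollary~\ref{cor:generic}(a) some $r\le p$ has $K_\alpha\in s_r$. By density $T_G$ is unbounded. Now let $\beta\in S^2_1\setminus T_G$; we show that $T_G\cap\beta$ is bounded in $\beta$. For every $p$ there are $M\in\mathcal S$ with $p,\beta\in M$ and $r\le p$ with $M\in s_r$, so by density there is $M\in s_G\cap\mathcal S$ with $\beta\in M$. Let $\alpha\in T_G\cap\beta$ and take $q\in G$ with $M,K_\alpha\in s_q$. Then $\delta(K_\alpha)=\alpha<\beta<\delta(M)$. If $K_\alpha\in M$, then $\alpha\in M\cap\beta$ by (N2). Otherwise Lemma~\ref{lem:chain}(b) gives $W=K_{\alpha'}\in s_q\cap\mathcal T\cap M$ with $\delta(M\cap W)\le\alpha<\alpha'$. If $\alpha'>\beta$, then $\beta\in M\cap W$ and $\delta(M\cap W)>\beta>\alpha$, which is false; and $\alpha'\ne\beta$ as $\beta\notin T_G$. So $\alpha<\alpha'\in M\cap\beta$. In both cases $\alpha\le\sup(M\cap\beta)$, and $\sup(M\cap\beta)<\beta$ because $M$ is countable and $\mathrm{cf}(\beta)=\omega_1$.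
\end{proof}

\begin{lemma}\label{lem:clubs}
Let $\alpha,\beta\in T_G$.
\begin{enumerate}
\item[(a)] $C^*_\alpha$ is unbounded in $\alpha$ and has order type $\omega_1$.
\item[(b)] If $\gamma<\alpha$ is a limit point of $C^*_\alpha$, then $\gamma=\delta(R)$ for some $R\in A_G(K_\alpha)\cap\mathcal S$. In particular $C^*_\alpha$ is club in $\alpha$.
\item[(c)] If $\gamma<\alpha,\beta$ is a limit point of $C^*_\alpha$ and of $C^*_\beta$, then $C^*_\alpha\cap\gamma=C^*_\beta\cap\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W=K_\alpha$ and fix $p_0\in G$ with $W\in s_{p_0}$.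

(a) By Lemma~\ref{lem:grow} and density below $p_0$, the heights of the nodes $R\in A_G(W)\cap\mathcal S$ are unbounded in $\alpha$. For such $R$ the elements of $A_G(W)$ below $R$ form $A_G(R)$, a subset of the countable set $R$ by (P4). So all proper initial segments of $C^*_\alpha$ are countable, and the order type is at most $\omega_1$. It equals $\omega_1$ since $\mathrm{cf}(\alpha)=\omega_1$.

(b) By Lemma~\ref{lem:seal} and density below $p_0$, some $q\in G$ satisfies (I) or (II). Suppose (II) holds with $\rho=(z,\eta)$. Every $v\in A_G(W)$ with $\delta(v)<\gamma$ is below $\rho$, hence in $A_G(\rho)$, which by (P5) is empty or equal to $A_G(z)\cup\{z\}$. So $C^*_\alpha\cap\gamma$ is empty or bounded by $\delta(z)<\gamma$, and $\gamma$ is not a limit point. Therefore (I) holds: $\gamma=\delta(v)$ with $v\in A_G(W)$. Seals have successor height, so $v\in\mathcal S$.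

(c) By (b), $\gamma=\delta(R)=\delta(R')$ with $R\in A_G(K_\alpha)\cap\mathcal S$ and $R'\in A_G(K_\beta)\cap\mathcal S$. As $\delta$ is injective on $s_G$, $R=R'$. By (P3), $C^*_\alpha\cap\gamma=\{\delta(v):v\in A_G(R)\}=C^*_\beta\cap\gamma$.
\end{proof}

Part (c) explains why seals are given successor heights. Nothing makes $\delta$ injective on seals: different branches may carry different seals of the same height. At limit heights only nodes occur, and nodes of the generic chain are determined by their height.

\begin{proof}[Proof of Theorem~\ref{thm:main}]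
We have $|P|\le\aleph_2$, and Proposition~\ref{prop:pres} gives the preservation claims. In $V[G]$, Lemmas~\ref{lem:TG} and~\ref{lem:clubs} verify the hypotheses of Lemma~\ref{lem:reduce} for $T_G$ and $(C^*_\alpha:\alpha\in T_G)$, so $\square_{\omega_1}$ holds.
\end{proof}

\section{Which stationary subsets of $S^2_1$ can survive}\label{sec:stat}

By Lemma~\ref{lem:TG}, the club of limit points of $T_G$ meets $S^2_1$ only inside $T$. So $P$ makes $S^2_1\setminus T$ nonstationary, and together with Proposition~\ref{prop:pres} we see that a stationary $A\subseteq S^2_1$ survives exactly when $A\cap T$ is stationary. The role of $e$ is to make $T$ large. How large $B_e$ is depends on $e$: it is empty if $e$ is constant, and the other extreme also occurs.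

\begin{example}\label{ex:CH}
Assume CH. Then $|[\beta]^\omega|\le\aleph_1$ for $\beta<\omega_2$, so some $e$ maps $\omega_2$ onto $[\omega_2]^\omega$, and there is $f:\omega_2\to\omega_2$ with $[\beta]^\omega\subseteq e[f(\beta)]$. If $\alpha\in S^2_1$ is closed under $f$, then $[\alpha]^\omega=\bigcup_{\beta<\alpha}[\beta]^\omega\subseteq e[\alpha]$, so $\alpha\in B_e$. For this $e$ the poset $P$ preserves all stationary subsets of $S^2_1$.
\end{example}

We now show that the sets $B_e$ are not an artifact of the construction. The link is that a $\square_{\omega_1}$ sequence itself yields a list $e$ that predicts almost everywhere: by coherence, a countable initial segment of $C_\alpha$ is already known at an ordinal below $\alpha$.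

\begin{lemma}\label{lem:squareB}
If $\square_{\omega_1}$ holds, there is $e:\omega_2\to[\omega_2]^\omega$ with $\Lambda\cap S^2_1\subseteq B_e$.
\end{lemma}

\begin{proof}
Let $(C_\alpha)$ be a $\square_{\omega_1}$ sequence and fix surjections $f_\beta:\omega_1\to\beta$ for $0<\beta<\omega_2$. For limit $\gamma$ with $C_\gamma$ countable and $i<\omega_1$ put $e(\omega_1\cdot\gamma+i)=\bigcup\{f_\beta[i]:\beta\in C_\gamma\setminus\{0\}\}$; let $e$ be $\emptyset$ elsewhere. Let $\alpha\in\Lambda\cap S^2_1$ and let $(\gamma_i:i<\omega_1)$ be the increasing, continuous enumeration of $C_\alpha$. For limit $i$, $\gamma_i$ is a limit point of $C_\alpha$, so $C_{\gamma_i}=\{\gamma_j:j<i\}$ and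
\[
a_i:=\bigcup\{f_{\gamma_j}[i]:j<i,\ \gamma_j>0\}=e(\omega_1\cdot\gamma_i+i),\qquad\omega_1\cdot\gamma_i+i<\omega_1\cdot\alpha=\alpha.
\]
An ordinal $f_{\gamma_j}(k)$ enters $a_i$ as soon as $i>j,k$. So the countable sets $a_i$, $i$ limit, increase, are continuous at limits of limit ordinals, and have union $\alpha$. Reindexed, they form a filtration of $\alpha$, whose range is a club of $[\alpha]^\omega$ contained in $e[\alpha]$ by Lemma~\ref{lem:filt}(a).
\end{proof}

For the rest of the section fix in $V$ bijections $g_\alpha:\omega_1\to\alpha$ for $\omega_1\le\alpha<\omega_2$. Let $V^*\supseteq V$ be a model of ZFC with the same ordinals and the same $\omega_1$ and $\omega_2$. Then $\Lambda$ and $S^2_1$ are the same in both models (an ordinal below $\omega_2$ has cofinality at most $\omega_1$), clubs of $V$ in $\omega_1$ or $\omega_2$ are clubs of $V^*$, and $(g_\alpha[i])_i$ is a filtration of $\alpha$ in both. If $\square_{\omega_1}$ holds in $V^*$ and $e^*\in V^*$ is given by Lemma~\ref{lem:squareB}, then by Lemma~\ref{lem:filt}(b)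
\begin{equation}\label{eq:outer}
\text{for }\alpha\in\Lambda\cap S^2_1,\ \ \{i<\omega_1:g_\alpha[i]\in e^*[\alpha]\}\text{ contains a club of }V^*.
\end{equation}

\begin{theorem}[ZFC]\label{thm:converse}
For a stationary $A\subseteq S^2_1$ the following are equivalent.
\begin{enumerate}
\item[(a)] Some $\omega_3$-c.c.\ poset preserving $\omega_1$, $\omega_2$ and stationary subsets of $\omega_1$ forces ``$\square_{\omega_1}$ and $A$ is stationary''.
\item[(b)] Some poset of size at most $\aleph_2$ preserving all cardinals and cofinalities and all stationary subsets of $\omega_1$ forces ``$\square_{\omega_1}$ and $A$ is stationary''.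
\item[(c)] There is $e:\omega_2\to[\omega_2]^\omega$ such that $A\cap B_e$ is stationary.
\end{enumerate}
Moreover, $A=S^2_1$ satisfies these conditions.
\end{theorem}

\begin{proof}
(c)$\Rightarrow$(b): the poset of Theorem~\ref{thm:main} for $e$ preserves the stationarity of $A\cap B_e$. (b)$\Rightarrow$(a): a poset of size at most $\aleph_2$ is $\omega_3$-c.c.

(a)$\Rightarrow$(c). Let $V^*$ be a generic extension by such a poset, with $e^*$ as in \eqref{eq:outer}. The idea is to cover the ground-model values of $e^*$ by a list in $V$. In $V^*$ let $u(\xi)=e^*(\xi)$ if $e^*(\xi)\in([\omega_2]^\omega)^V$, and $u(\xi)=\emptyset$ otherwise. By the $\omega_3$-c.c.\ there is $Y\in V$ with $Y\subseteq([\omega_2]^\omega)^V$, $|Y|\le\aleph_2$ in $V$, and $\mathrm{ran}(u)\subseteq Y$. Let $e\in V$ map $\omega_2$ onto $Y$. In $V^*$ choose $\nu:\omega_2\to\omega_2$ with $e(\nu(\xi))=u(\xi)$, and let $D$ be the club of $\alpha\in\Lambda$ closed under $\nu$. Let $\alpha\in D\cap S^2_1$ and $X_\alpha=\{i<\omega_1:g_\alpha[i]\in e[\alpha]\}\in V$. If $g_\alpha[i]=e^*(\xi)$ with $\xi<\alpha$,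 then this set is in $([\omega_2]^\omega)^V$, so $g_\alpha[i]=u(\xi)=e(\nu(\xi))\in e[\alpha]$. By \eqref{eq:outer}, $X_\alpha$ contains a club of $V^*$. So $\omega_1\setminus X_\alpha$ is nonstationary in $V^*$, hence in $V$ because stationary subsets of $\omega_1$ are preserved. Thus $X_\alpha$ contains a club of $V$, and $\alpha\in B_e$ in $V$ by Lemma~\ref{lem:filt}(a). This shows $A\cap D\subseteq A\cap B_e$, with $B_e$ computed in $V$. As $A\cap D$ is stationary in $V^*$, it meets every club of $V$, so $A\cap B_e$ is stationary in $V$.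

For the last claim, the poset of Theorem~\ref{thm:main} for any $e$ witnesses (b) for $A=S^2_1$: this set is the same in $V$ and $V[G]$, and it is stationary in $V[G]$ by ZFC.
\end{proof}

In particular $B_e$ is stationary for some $e$, so the clause on $B_e$ in Theorem~\ref{thm:main} is not vacuous. On the other hand, certain sets cannot stay stationary in any outer model of $\square_{\omega_1}$ with the same $\omega_1$ and $\omega_2$.

\begin{proposition}\label{prop:limit}
Suppose that $A\subseteq S^2_1$ and $(\mathcal C_\alpha:\alpha\in A)$ are pairwise disjoint sets with $\mathcal C_\alpha$ club in $[\alpha]^\omega$. If $V^*\supseteq V$ is an outer model with the same $\omega_1$ and $\omega_2$ that satisfies $\square_{\omega_1}$, then $A$ is nonstationary in $V^*$.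
\end{proposition}

\begin{proof}
Let $e^*$ be as in \eqref{eq:outer} and $\alpha\in A\cap\Lambda$. By Lemma~\ref{lem:filt}(b) in $V$, $g_\alpha[i]\in\mathcal C_\alpha$ for all $i$ in a club of $V$. This club meets the club of \eqref{eq:outer}, so there is $\xi_\alpha<\alpha$ with $e^*(\xi_\alpha)\in\mathcal C_\alpha$. If $A$ were stationary in $V^*$, Fodor's lemma in $V^*$ would give $\alpha\ne\beta$ in $A\cap\Lambda$ with $\xi_\alpha=\xi_\beta$, and then $e^*(\xi_\alpha)\in\mathcal C_\alpha\cap\mathcal C_\beta$.
\end{proof}

\begin{remark}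
Friedman and Krueger \cite{FK} proved that Martin's Maximum implies the existence of a family as in Proposition~\ref{prop:limit} with $A$ stationary. Given this, and assuming that Martin's Maximum is consistent, ``stationary $A\subseteq B_e$'' in Theorem~\ref{thm:main} cannot be replaced in ZFC by ``stationary $A\subseteq\omega_2$''.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A forcing notion collapsing $\aleph_3$ and preserving all other cardinals},
\texttt{https://core.ac.uk/download/196595108.pdf}.

\bibitem{FK}
S.-D. Friedman and J. Krueger,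
\emph{Thin stationary sets and disjoint club sequences},
Trans. Amer. Math. Soc. 359 (2007).

\end{thebibliography}
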